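\title{Limit pro-$p$ groups are fully residually free pro-$p$}

\begin{abstract}
A limit pro-$p$ group is a finitely generated closed subgroup of a group obtained from a free pro-$p$ group of finite rank by finitely many extensions of centralizers. We prove that limit pro-$p$ groups are residually free pro-$p$, and in fact fully residually free pro-$p$. Elements of a pro-$p$ amalgam are limits of words, so we work in completed group algebras over $\mathbf{F}_p$ and prove a stronger statement, about measures instead of elements, which passes from one extension to the next. The same method shows that an extension of an abelian subgroup keeps this property exactly when the subgroup is self-centralizing, that the completed group algebra of a limit pro-$p$ group has no zero divisors, and that centralizers of nontrivial elements in such a group are abelian.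
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a prime $p$. Throughout, groups are pro-$p$ groups, subgroups are closed, homomorphisms are continuous, and $\langle S\rangle$ is the closed subgroup generated by $S$. If $G$ and $A$ have a common subgroup $C$, then $G\amalg_C A$ denotes their free pro-$p$ product with amalgamation, that is, the push-out in the category of pro-$p$ groups: it comes with homomorphisms from $G$ and from $A$ that agree on $C$, their images generate it, and every pair of homomorphisms from $G$ and $A$ to a pro-$p$ group that agree on $C$ factors uniquely through it.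

In a free pro-$p$ group the centralizer of a nontrivial element is a copy of $\mathbf{Z}_p$ (Lemma~\ref{lem:freecent}). An extension of a centralizer enlarges one such subgroup to $\mathbf{Z}_p^m$ and imposes no other relation. Iterating this operation gives the groups of this paper.

\begin{definition}\label{def:limit}
Let $\mathcal{G}_0$ be the class of free pro-$p$ groups of finite rank. For $n\ge1$, let $\mathcal{G}_n$ be the class of all groups $G_{n-1}\amalg_C A$, where $G_{n-1}\in\mathcal{G}_{n-1}$, $C$ is a procyclic subgroup of $G_{n-1}$ with $C_{G_{n-1}}(C)=C$, and $A\cong\mathbf{Z}_p^m$ is a free abelian pro-$p$ group of finite rank in which $C$ is a direct summand. A \emph{limit pro-$p$ group} is a finitely generated subgroup of a group in $\bigcup_{n\ge0}\mathcal{G}_n$.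
\end{definition}

A projection $A\to C$ and the identity of $G_{n-1}$ define a retraction $G_{n-1}\amalg_C A\to G_{n-1}$, so $G_{n-1}$ embeds in the amalgam. That $A$ embeds as well is not part of the definition of a push-out; it follows from Lemma~\ref{lem:iso} by the induction in the proof of Proposition~\ref{prop:rank}.

A group $G$ is \emph{residually free pro-$p$} if for every $1\ne g\in G$ there are a free pro-$p$ group $F$ and a homomorphism $\varphi\colon G\to F$ with $\varphi(g)\ne1$. It is \emph{fully residually free pro-$p$} if for all $g_1,\dots,g_r\in G\setminus\{1\}$ there is one such $\varphi$ with $\varphi(g_i)\ne1$ for every $i$. The following question is taken from Ribes and Zalesskii \cite{RZ}.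

\medskip
\noindent\textbf{Question.} \emph{Are limit pro-$p$ groups residually free pro-$p$?}
\medskip

The first step of the construction suggests a positive answer. Let $F$ be free pro-$p$, let $D=\langle d\rangle\ne1$ be self-centralizing in $F$, and let $\Gamma=F\amalg_D(D\times\langle t\rangle)$ with $\langle t\rangle\cong\mathbf{Z}_p$. For each $N\in\mathbf{Z}_p$ there is a retraction $\psi_N\colon\Gamma\to F$ with $\psi_N(t)=d^N$. If $F=D$, then $\Gamma\cong\mathbf{Z}_p^2$, and a nontrivial element $d^at^{a'}$ is sent to $d^{a+Na'}$, which is trivial for at most one $N$. If $y\in F\setminus D$ and $N\neq0$, then $\psi_N([y,t])=[y,d^N]\ne1$, because $C_F(d^N)$ is abelian and contains $D$, hence equals $D$. One guesses that every nontrivial element survives $\psi_N$ for most $N$.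

Three things stand between this guess and a proof. First, an element of $\Gamma$ is a limit of words in $F$ and $t$, and a limit of surviving elements need not survive. Second, we shall take for $N$ a large power of $p$, and then $d^N$ is close to $1$: modulo a fixed open normal subgroup of $F$, the map $\psi_N$ eventually agrees with $\psi_0$, which kills $t$. So survival cannot be seen in a fixed finite quotient of $F$. Third, from the second step on, the group whose centralizer is extended is no longer free, and one needs an inductive hypothesis strong enough to reduce to the free case.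

All three are handled in completed group algebras over $k=\mathbf{F}_p$. For a profinite space $\Omega$, let $k[[\Omega]]$ be the space of $k$-valued measures on $\Omega$ (Section~\ref{sec:measures}); for a group $G$ this is the completed group algebra. The inductive hypothesis is the following.

\begin{definition}\label{def:P}
Let $G_0\le G$ be a nontrivial free pro-$p$ subgroup of finite rank. We say that \emph{$P(G,G_0)$ holds} if for every $r\ge1$ and every $0\ne z\in k[[G^r]]$ there is a retraction $\rho\colon G\to G_0$ (a homomorphism with $\rho|_{G_0}=\mathrm{id}$) such that $\rho^r_*(z)\ne0$ in $k[[G_0^r]]$, where $\rho^r=\rho\times\dots\times\rho$.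
\end{definition}

A measure $z$ with finite support survives as soon as $\rho(g^{-1}g')\neq1$ for the finitely many pairs $g\ne g'$ of coordinates of points of the support. So $P(G,G_0)$ is what full residual freeness becomes when finite sets are replaced by measures.

\begin{theorem}\label{thm:A}
Every nontrivial $G\in\bigcup_n\mathcal{G}_n$ satisfies $P(G,G_0)$ for some nontrivial free pro-$p$ subgroup $G_0$ of finite rank. Hence every closed subgroup $H$ of such a $G$, in particular every nontrivial limit pro-$p$ group, is fully residually free pro-$p$: for $g_1,\dots,g_r\in H\setminus\{1\}$ there is a homomorphism $\rho\colon H\to G_0$, the restriction of a retraction $G\to G_0$, with $\rho(g_i)\ne1$ for all $i$. In particular, $H$ is residually free pro-$p$.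
\end{theorem}

The trivial group is residually free pro-$p$ for lack of nontrivial elements, so the answer to the question is yes. The next theorem shows that the condition $C_G(C)=C$ in Definition~\ref{def:limit} is the exact condition for the inductive step, while procyclicity of $C$ plays no role in it.

\begin{theorem}\label{thm:B}
Assume $P(G,G_0)$. Let $1\ne C\le G$ be a closed abelian subgroup, not necessarily procyclic or finitely generated, let $m\ge1$, and let $\Gamma=G\amalg_C(C\times\mathbf{Z}_p^m)$. The following are equivalent:
\begin{enumerate}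
\item[(i)] $C_G(C)=C$;
\item[(ii)] $P(\Gamma,G_0)$ holds;
\item[(iii)] $\Gamma$ is fully residually free pro-$p$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
If $H$ is a limit pro-$p$ group, then $k[[H]]$ has no zero divisors, and $C_H(h)$ is abelian for every $1\ne h\in H$.
\end{theorem}

Section~\ref{sec:prelim} recalls the tools. Sections~\ref{sec:example}--\ref{sec:big} treat one extension of a centralizer in a free group, beginning with a case that can be done by hand. Sections~\ref{sec:algebra} and~\ref{sec:step} reduce the general inductive step to the free case, and Section~\ref{sec:proofs} proves the three theorems.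

\section{Free pro-$p$ groups, measures, power series}\label{sec:prelim}

\subsection{Free pro-$p$ groups}\label{sec:free}

We write $[a,b]=aba^{-1}b^{-1}$, and $d(G)$ for the minimal number of generators of $G$. The Frattini subgroup $\Phi(G)$ is the closure of $G^p[G,G]$. It is characteristic, it is killed by every homomorphism to an elementary abelian $p$-group, it is open if $G$ is finitely generated, a surjection $G\to G'$ maps it onto $\Phi(G')$, and it is proper if $G\neq1$. We use the following standard facts; see \cite{RZ,Koch}.
\begin{enumerate}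
\item[(F1)] Closed subgroups of free pro-$p$ groups are free pro-$p$.
\item[(F2)] If $S$ is a finitely generated free pro-$p$ group and $S'\le S$ is open, then $d(S')-1=[S:S']\,(d(S)-1)$.
\item[(F3)] A free pro-$p$ group of rank at least $2$ has trivial center.
\item[(F4)] An element of a finitely generated free pro-$p$ group $S$ outside $\Phi(S)$ is a member of a basis of $S$.
\item[(F5)] If $S$ is free pro-$p$ on $x_1,\dots,x_m$, then $x_j\mapsto1+X_j$ defines an isomorphism of topological rings from $k[[S]]$ onto the ring $k\langle\langle X_1,\dots,X_m\rangle\rangle$ of noncommutative formal power series.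
\end{enumerate}

\begin{lemma}\label{lem:freecent}
If $F$ is free pro-$p$ and $1\ne h\in F$, then $D=C_F(h)$ is isomorphic to $\mathbf{Z}_p$ and $C_F(D)=D$.
\end{lemma}

\begin{proof}
By (F1), $D$ is free pro-$p$, and $h$ is central in it, so $D\cong\mathbf{Z}_p$ by (F3). Then $D\le C_F(D)\le C_F(h)=D$.
\end{proof}

\begin{lemma}\label{lem:ct}
If $G$ is fully residually free pro-$p$ and $1\ne h\in G$, then $C_G(h)$ is abelian.
\end{lemma}

\begin{proof}
Suppose that $a,b\in C_G(h)$ and $[a,b]\ne1$. Take $\varphi\colon G\to F$, with $F$ free pro-$p$, such that $\varphi(h)\ne1\ne\varphi([a,b])$. Then $\varphi(a)$ and $\varphi(b)$ are noncommuting elements of $C_F(\varphi(h))\cong\mathbf{Z}_p$, which is absurd.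
\end{proof}

\subsection{Measures on profinite spaces}\label{sec:measures}

A profinite $k$-space is an inverse limit of finite-dimensional $k$-vector spaces. For a profinite space $\Omega=\varprojlim\Omega_j$ with $\Omega_j$ finite, put $k[[\Omega]]=\varprojlim k[\Omega_j]$, where $k[\Omega_j]$ is the vector space with basis $\Omega_j$. Its elements are the finitely additive functions $\mu$ from the clopen subsets of $\Omega$ to $k$; we call them measures. Points of $\Omega$ are identified with point masses, and they span a dense subspace. Every continuous map from $\Omega$ to a profinite $k$-space $M$ extends uniquely to a continuous linear map $k[[\Omega]]\to M$. A continuous map $f\colon\Omega\to\Omega'$ induces $f_*$ with $(f_*\mu)(B)=\mu(f^{-1}B)$.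

For $M=\varprojlim M_j$ and $M'=\varprojlim M'_l$ the completed tensor product is $M\widehat{\otimes}M'=\varprojlim M_j\otimes M'_l$. It commutes with direct products, because under duality it becomes the ordinary tensor product of discrete vector spaces and direct products become direct sums. We have $k[[\Omega]]\widehat{\otimes}k[[\Omega']]=k[[\Omega\times\Omega']]$, with $(\mu\otimes\mu')(B\times B')=\mu(B)\mu'(B')$ and $(f\times f')_*(\mu\otimes\mu')=f_*\mu\otimes f'_*\mu'$.

The \emph{support} $\operatorname{supp}\mu$ is the complement of the union of all clopen sets $B$ such that $\mu$ vanishes on every clopen subset of $B$.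

\begin{enumerate}
\item[(M1)] \emph{If $\mu\ne0\ne\mu'$, then $\mu\otimes\mu'\ne0$.} Choose $B,B'$ with $\mu(B)\ne0\ne\mu'(B')$ and evaluate on $B\times B'$.
\item[(M2)] \emph{If $f\colon\Omega\to\Omega'$ is injective, then $f_*$ is injective.} For clopen $B\subseteq\Omega$, the disjoint closed sets $f(B)$ and $f(\Omega\setminus B)$ are separated by a clopen set $B'$, so $B=f^{-1}B'$ and $\mu(B)=(f_*\mu)(B')$. We thus regard $k[[Z]]$ as a subspace of $k[[\Omega]]$ for closed $Z\subseteq\Omega$.
\item[(M3)] \emph{If a clopen set $B$ is disjoint from $\operatorname{supp}\mu$, then $\mu(B)=0$.} By compactness, $B$ is a finite disjoint union of clopen sets, each contained in a set on whose clopen subsets $\mu$ vanishes.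
\item[(M4)] \emph{If $f$ is injective, then $\operatorname{supp}f_*\mu=f(\operatorname{supp}\mu)$.} The inclusion $\subseteq$ follows from (M3). If $x\in\operatorname{supp}\mu$ and $B'$ is a clopen neighborhood of $f(x)$, then $f^{-1}B'$ contains a clopen set $B=f^{-1}B''$ with $\mu(B)\ne0$, and $(f_*\mu)(B'\cap B'')=\mu(B)\ne0$.
\item[(M5)] \emph{For closed $Z\subseteq\Omega$, we have $\mu\in k[[Z]]$ if and only if $\operatorname{supp}\mu\subseteq Z$.} One direction is (M4). If $\operatorname{supp}\mu\subseteq Z$, then $B\cap Z\mapsto\mu(B)$ is well defined by (M3), and it is a measure on $Z$ with push-forward $\mu$.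
\item[(M6)] \emph{Let $(m_j)_{j\in J}$ be a family in a profinite $k$-space $M$ that tends to $0$, meaning that each open subspace contains all but finitely many $m_j$. Then $\sum_j\alpha_jm_j$ converges for all $\alpha\in k^J$, and these sums form a closed subspace of $M$.} It is the image of the compact space $k^J$ under a continuous linear map.
\end{enumerate}

For a group $G$, the multiplication of $G$ makes $k[[G]]=\varprojlim k[G/W]$ ($W$ open normal) a profinite ring, and every homomorphism from $G$ to the units of a profinite $k$-algebra extends uniquely to a continuous ring homomorphism on $k[[G]]$. Let $I(G)$ be the augmentation ideal, the kernel of $k[[G]]\to k$. For a finite $p$-group it is nilpotent; so for every open normal $W$ there is $\nu$ such that $I(G)^\nu$ maps to $0$ in $k[G/W]$. If $W$ is open and $G=\bigsqcup W\vartheta$, then $k[[G]]=\bigoplus k[[W]]\vartheta$. If $Q$ is a power of $p$, then $g^Q-1=(g-1)^Q$ for $g\in G$.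

\begin{lemma}\label{lem:full}
Assume $P(G,G_0)$. For $g_1,\dots,g_r\in G\setminus\{1\}$ there is a retraction $\rho\colon G\to G_0$ with $\rho(g_i)\ne1$ for all $i$. So every closed subgroup of $G$ is fully residually free pro-$p$.
\end{lemma}

\begin{proof}
By (M1), $z=(g_1-1)\otimes\dots\otimes(g_r-1)\ne0$. If $\rho^r_*(z)=(\rho(g_1)-1)\otimes\dots\otimes(\rho(g_r)-1)$ is nonzero, then so is every factor.
\end{proof}

\subsection{Lowest forms}\label{sec:magnus}

Let $S$ be free pro-$p$ on $x_1,\dots,x_m$, and identify $V=S/\Phi(S)$ with $\bigoplus_jkX_j$ by $x_j\mapsto X_j$. By (F5), $k[[S]]=\prod_{n\ge0}V^{\otimes n}$, the completion of the tensor algebra $T(V)$, and a product of $n$ elements of $V$ lies in $I(S)^n$. The \emph{lowest form} of a nonzero series is its nonzero homogeneous component of least degree. A tensor product of nonzero tensors is nonzero, so the lowest form of a product is the product of the lowest forms, and $k[[S]]$ has no zero divisors. For $y\in S$, the series $y-1$ has constant term $0$, and its component of degree one is the image of $y$ in $V$: this component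 is additive in $y$, since $(1+a+\cdots)(1+a'+\cdots)=1+(a+a')+\cdots$, and it has the right values on the $x_j$. Finally,
\[
k[[S^r]]=\prod_{n_1,\dots,n_r\ge0}V^{\otimes n_1}\otimes\dots\otimes V^{\otimes n_r}
\]
is graded by the multidegree $(n_1,\dots,n_r)$ and by the total degree $\sum n_\kappa$.

\section{Big powers: the statement and the smallest case}\label{sec:example}

The free case of the inductive step is the following proposition, proved in Section~\ref{sec:big}.

\begin{proposition}\label{prop:big}
Let $F$ be a free pro-$p$ group of finite rank, $D=\langle d\rangle\cong\mathbf{Z}_p$ a subgroup with $C_F(D)=D$, $\Gamma=F\amalg_D(D\times\langle t\rangle)$ with $\langle t\rangle\cong\mathbf{Z}_p$, and $\psi_N\colon\Gamma\to F$ the retraction with $t\mapsto d^N$. If $r\ge1$ and $0\ne z\in k[[\Gamma^r]]$, then $(\psi_N^r)_*(z)\ne0$ for all sufficiently large powers $N$ of $p$.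
\end{proposition}

We prove it here for $r=1$, $F$ free on $x,y$, and $d=x$. The group $D=\langle x\rangle$ is self-centralizing: $x$ generates $C_F(x)\cong\mathbf{Z}_p$, since otherwise $x$ would be a $p$-th power and lie in $\Phi(F)$.

Put $X=x-1$, $Y=y-1$, $T=t-1$ in $k[[\Gamma]]$. As $\Gamma$ is generated by $x,y,t$, (F5) shows that every element of $k[[\Gamma]]$ is a convergent sum of monomials in $X,Y,T$. The relation $xt=tx$ reads $XT=TX$. Replacing $XT$ by $TX$ keeps the degree and lowers the number of pairs in which an $X$ stands to the left of a $T$, so every monomial equals an \emph{admissible} one,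
\[
w_0Tw_1T\cdots Tw_b,\qquad w_0,\dots,w_b\text{ words in }X,Y,\qquad w_0,\dots,w_{b-1}\text{ not ending in }X .
\]
Let $n=|w_0|+\dots+|w_b|$ be the number of letters other than $T$. For $N$ a power of $p$, the map $\psi_N$ sends $T$ to $x^N-1=X^N$, so it sends the admissible monomial to the monomial $w_0X^Nw_1\cdots X^Nw_b$ of degree $n+Nb$. For example, with $b=2$ and $n=1$,
\[
YTT,\ TYT,\ TTX,\ TTY\quad\longmapsto\quad YX^{2N},\ X^NYX^N,\ X^{2N+1},\ X^{2N}Y .
\]
The images are distinct; the excluded monomials $XTT$ and $TXT$ would have collided with $TTX$. In general, for fixed $b$ and $n\le N$, distinct admissible monomials have distinct images: the first $n$ letters of the image are $w_0X^{n-|w_0|}$, deleting the trailing letters $X$ recovers $w_0$, and after removing the prefix $w_0X^N$ one repeats the argument with $b-1$ and $n-|w_0|$.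

Now write $z\ne0$ as a convergent sum of admissible monomials with coefficients in $k$. Among the monomials with nonzero coefficient, let $\beta$ be the least value of $b$, and let $n$ be the least number of letters other than $T$ when $b=\beta$. Take $N>n$. Monomials with $b>\beta$ go to degree at least $N(\beta+1)>n+N\beta$, and monomials with $b=\beta$ and more than $n$ other letters go to degree greater than $n+N\beta$. So the component of $(\psi_N)_*(z)$ of degree $n+N\beta$ is a nontrivial combination of distinct monomials, and it is nonzero. The condition $N>n$ cannot be dropped: $z=t-x^p=T-X^p$ has $\beta=0$, $n=p$, and is killed by $\psi_p$.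

This is the whole mechanism: $t-1$ is given a degree so large that the layers with different numbers of factors $t-1$ cannot interfere. The degree $n+N\beta$ in which survival is seen grows with $N$ when $\beta>0$, as the second difficulty in Section~\ref{sec:intro} predicts. The argument used that $d-1$ is a letter. This fails when $d\in\Phi(F)$, and that case occurs: for $d=[x,y]$, the lowest form of $d-1=(XY-YX)x^{-1}y^{-1}$ is $XY-YX$, which is not the $p$-th power of a form (the degree forces $p=2$, and $(aX+a'Y)^2$ contains $a^2X^2+a'^2Y^2$), so $d$ is not a $p$-th power and generates $C_F(d)$.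

\section{An open subgroup that separates the conjugates of $d$}\label{sec:open}

Let $F$ and $D=\langle d\rangle$ be as in Proposition~\ref{prop:big}. To make a letter out of $d$, we pass to an open normal subgroup $U$ of $F$ in which a generator $c$ of $D\cap U$ lies outside $\Phi(U)$. This has a price. The conjugates of $t$ under $F$ split into several classes under $U$, represented by $t_i=f_itf_i^{-1}$ with $f_i$ running over representatives of $F/UD$, and $t_i$ will be sent to a power $c_i^Q$ of $c_i=f_icf_i^{-1}$. The lowest form of $c_i^Q-1$ is $u_i^Q$, where $u_i$ is the image of $c_i$ in $U/\Phi(U)$. If $u_2=au_1$ with $a\in k$, then $u_2^Q=au_1^Q$, and the lowest forms cancel in the image of $a(t_1-1)-(t_2-1)$. So the $u_i$ have to be pairwise non-proportional. The next lemma provides both properties.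

\begin{lemma}\label{lem:open}
There is an open normal subgroup $U$ of $F$ such that, with $q=[D:D\cap U]$, $c=d^q$ and $V=U/\Phi(U)$:
\begin{enumerate}
\item[(a)] $c\notin\Phi(U)$;
\item[(b)] if $f\in F$ and the images of $fcf^{-1}$ and $c$ in $V$ are proportional, then $f\in UD$.
\end{enumerate}
\end{lemma}

The stabilizer in $F$ of the image of $c$ in $V$ always contains $UD$, and (b) asks for equality. We let $U$ run down a Frattini series and show that the index of $UD$ in the stabilizer never increases. In the limit, this index becomes the index of $D$ in an overgroup, which must be $D$ itself because $D$ is self-centralizing.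

To compute in $M/\Phi(M)$ for an open normal subgroup $M$ of a finitely generated free pro-$p$ group $S$, we use crossed homomorphisms. Let $E=S/M$, write $\bar y$ for the image of $y$ in $E$, and let $L$ be a finite $k[E]$-module. A crossed homomorphism is a continuous map $\delta\colon S\to L$ with $\delta(yy')=\delta(y)+\bar y\,\delta(y')$. Its values on a basis $x_1,x_2,\dots$ of $S$ can be prescribed: for given $l_j\in L$, take the first coordinate of the homomorphism $x_j\mapsto(l_j,\bar x_j)$ into the finite $p$-group $L\rtimes E$. On $M$ the map $\delta$ is a homomorphism to an elementary abelian group, so it kills $\Phi(M)$. Moreover, for $y\in S$, $x\in M$, $j\ge1$,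
\begin{equation}\label{eq:crossed}
\delta(y^j)=(1+\bar y+\dots+\bar y^{\,j-1})\,\delta(y),\qquad\delta(yxy^{-1})=\bar y\,\delta(x).
\end{equation}
The first formula follows by induction on $j$. For the second, $\delta(yxy^{-1})=\delta(y)+\bar y\,\delta(x)+\bar y\,\delta(y^{-1})$ because $\bar x=1$, and $\delta(y)+\bar y\,\delta(y^{-1})=\delta(1)=0$.

\begin{proof}[Proof of Lemma~\ref{lem:open}]
\emph{Step 1: a subgroup with property (a).} Choose an open normal subgroup $U_0$ of $F$ with $d\notin U_0$, and put $U'=DU_0$, $q_0=[D:D\cap U_0]>1$, $c_0=d^{q_0}$. Then $c_0$ generates $D\cap U_0$. The group $U'/U_0$ is cyclic of order $q_0$, generated by $\bar d$, so $\bar d\notin\Phi(U'/U_0)$ and $d\notin\Phi(U')$. By (F1) and (F4), $d$ is a member of a basis of $U'$. Let $\delta\colon U'\to k[U'/U_0]$ be the crossed homomorphism with $\delta(d)=1$ that vanishes on the other basis elements. By \eqref{eq:crossed}, $\delta(c_0)=\sum_{j<q_0}\bar d^{\,j}\ne0$, so $c_0\notin\Phi(U_0)$.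

\emph{Step 2: the Frattini series.} Put $U_{n+1}=\Phi(U_n)$ and $c_{n+1}=c_n^p$. The $U_n$ are open and normal in $F$, and $\bigcap_nU_n=1$ because the iterated Frattini subgroups of a finite $p$-group reach $1$. Let
\[
S_n=\{f\in F: fc_nf^{-1}\equiv c_n\bmod\Phi(U_n)\},
\]
an open subgroup of $F$ containing $DU_n$. We claim that for all $n\ge0$:
\begin{enumerate}
\item[(1)] $c_n$ generates $D\cap U_n$ and $c_n\notin\Phi(U_n)$;
\item[(2)] $S_{n+1}\le S_n$;
\item[(3)] $S_{n+1}\cap U_n=\langle c_n\rangle U_{n+1}$.
\end{enumerate}
Step~1 gives (1) for $n=0$. We assume (1) for $n$ and deduce (1) for $n+1$, and (2), (3) for $n$.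

The group $D\cap U_{n+1}$ is a proper subgroup of $\langle c_n\rangle\cong\mathbf{Z}_p$ containing $c_n^p$, so it is generated by $c_{n+1}$. Let $x_1=c_n,x_2,\dots,x_m$ be a basis of $U_n$, let $E=U_n/U_{n+1}$, and let $\delta=(\delta_1,\dots,\delta_m)\colon U_n\to k[E]^m$ be the crossed homomorphism that sends $x_j$ to the $j$-th standard basis vector $e_j$. Put $\nu=\sum_{j<p}\bar x_1^{\,j}$, the sum of the elements of the subgroup $\langle\bar x_1\rangle$ of order $p$. Then $\delta(c_{n+1})=\nu e_1\ne0$, so $c_{n+1}\notin\Phi(U_{n+1})$. Note that $\bar y\nu=\nu$ forces $\bar y\in\langle\bar x_1\rangle$, since $\bar y$ has coefficient $1$ in $\bar y\nu$.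

For (2), let $f\in S_{n+1}$ and $y=fc_nf^{-1}\in U_n$. Then $y^p=fc_{n+1}f^{-1}\equiv c_{n+1}$ modulo $\Phi(U_{n+1})$, so
\[
\Bigl(\sum_{j<p}\bar y^{\,j}\Bigr)\delta(y)=\delta(y^p)=\delta(c_{n+1})=\nu e_1 .
\]
If $\bar y=1$, the left side is $p\,\delta(y)=0$, which is impossible. Since $\bar y^p=1$, the left side is fixed by $\bar y$, so $\bar y\nu=\nu$ and $\bar y=\bar x_1^{\,a}$ with $p\nmid a$. Then $\sum_{j<p}\bar y^{\,j}=\nu$, and the first coordinate of the equation reads $\nu(\delta_1(y)-1)=0$. The coefficient of $g\in E$ in $\nu\xi$ is the sum of the coefficients of $\xi$ over the coset $g\langle\bar x_1\rangle$; so $\nu\xi=0$ implies $\varepsilon(\xi)=0$, where $\varepsilon\colon k[E]\to k$ is the augmentation. Hence $\varepsilon\delta_1(y)=1$. On the other hand, $\varepsilon\delta_1\colon U_n\to k$ is a homomorphism with $x_1\mapsto1$ and $x_j\mapsto0$ for $j\ge2$; it factors through $E$, so its value at $y$ is $a$. Thus $a\equiv1\bmod p$ and $\bar y=\bar x_1$, which says that $f\in S_n$.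

For (3), let $f\in S_{n+1}\cap U_n$. By \eqref{eq:crossed}, $\bar f\nu e_1=\delta(fc_{n+1}f^{-1})=\delta(c_{n+1})=\nu e_1$, so $\bar f\in\langle\bar x_1\rangle$ and $f\in\langle c_n\rangle U_{n+1}$. The reverse inclusion holds because $\langle c_n\rangle U_{n+1}\le DU_{n+1}\le S_{n+1}$.

\emph{Step 3: $S_n=DU_n$ for large $n$.} For subgroups $A_1\le A_2$ of finite index and a normal subgroup $M$,
\[
[A_2:A_1]=[A_2M:A_1M]\,[A_2\cap M:A_1\cap M];
\]
the two factors are $[A_2:A_1(A_2\cap M)]$ and $[A_1(A_2\cap M):A_1]$. Take $A_1=DU_{n+1}$, $A_2=S_{n+1}$, $M=U_n$. By (1) and (3), $A_1\cap M=(D\cap U_n)U_{n+1}=\langle c_n\rangle U_{n+1}=A_2\cap M$, and by (2), $S_{n+1}U_n\le S_n$. Therefore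
\[
[S_{n+1}:DU_{n+1}]=[S_{n+1}U_n:DU_n]\le[S_n:DU_n].
\]
So there are $n_0$ and $\kappa$ with $[S_n:DU_n]=\kappa$ for $n\ge n_0$, and equality in the display gives $S_{n+1}U_n=S_n$ for $n\ge n_0$. By induction on $j$, we get $S_jU_n=S_n$ for $j\ge n\ge n_0$, since $S_{j+1}U_n=S_{j+1}U_jU_n=S_jU_n$.

Let $S=\bigcap_nS_n\ge D$ and $n\ge n_0$. For $f\in S_n$, the sets $fU_n\cap S_j$ with $j\ge n$ are nonempty, compact and decreasing, so $fU_n$ meets $S$. Hence $SU_n=S_n$ and $[S:S\cap DU_n]=[SU_n:DU_n]=\kappa$. The subgroups $S\cap DU_n$, $n\ge n_0$, decrease and have the same finite index in $S$, so they all equal their intersection, which is $D$ because $\bigcap_nDU_n=D$. Thus $D$ is open of index $\kappa$ in $S$. The group $S$ is free pro-$p$ and finitely generated, and (F2) gives $0=\kappa(d(S)-1)$, so $S\cong\mathbf{Z}_p$. Then $S\le C_F(D)=D$, and $\kappa=1$.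

\emph{Step 4.} Take $U=U_n$ with $n\ge n_0$. By (1), $c=c_n$ and (a) holds. If $f$ is as in (b), then $f$ stabilizes the line spanned by the image of $c$ in $V$. The stabilizer of this line is a pro-$p$ group that acts on it through $\mathbf{F}_p^\times$, of order prime to $p$, hence trivially. So $f\in S_n=DU=UD$.
\end{proof}

The hypothesis $C_F(D)=D$ was used only at the end of Step~3. Without it (b) fails: if $d=e^p$, then $e$ centralizes $c$, and $e\notin UD$ as soon as $e\notin U\langle e^p\rangle$.

\section{Proof of the proposition on big powers}\label{sec:big}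

\subsection{Independence of the lowest forms}

In Section~\ref{sec:example} the images of admissible monomials were distinct monomials. With several vectors $u_i$, which need not belong to one basis, distinctness is replaced by linear independence.

Let $V$ be a finite-dimensional $k$-space, and let $u_1,\dots,u_s\in V$, $s\ge1$, be nonzero and pairwise non-proportional. For each $i$, fix a basis $E_i\ni u_i$ of $V$, and let $\mathcal{W}_i$ be the set of words in $E_i$, the empty word included, that do not end in $u_i$. Let $\mathcal{W}_*$ be the set of all words in a fixed basis of $V$. Words are regarded as elements of $T(V)$. A pair $(i,w)$ with $i=(i_1,\dots,i_b)\in\{1,\dots,s\}^b$ and $w=(w_0,\dots,w_b)$ is \emph{admissible} if $w_{j-1}\in\mathcal{W}_{i_j}$ for $1\le j\le b$ and $w_b\in\mathcal{W}_*$. Its \emph{type} is $(b,n)$, where $n=|w|=\sum_j|w_j|$. There are finitely many admissible pairs of each type.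

\begin{lemma}\label{lem:indep}
Let $b,n\ge0$ and $Q\ge n+s-1$. The tensors
\[
e_Q(i,w)=w_0u_{i_1}^Qw_1u_{i_2}^Q\cdots u_{i_b}^Qw_b\in V^{\otimes(n+Qb)},
\]
with $(i,w)$ admissible of type $(b,n)$, are linearly independent.
\end{lemma}

\begin{proof}
First, $u_1^L,\dots,u_s^L\in V^{\otimes L}$ are linearly independent if $L\ge s-1$. Fix $i$. For each $i'\ne i$ there is a linear functional on $V$ that vanishes at $u_{i'}$ and not at $u_i$. The tensor product of these $s-1$ functionals and of $L-s+1$ functionals not vanishing at $u_i$ kills $u_{i'}^L$ for $i'\ne i$ and does not kill $u_i^L$.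

Second, the tensors $w_0u_i^{Q-|w_0|}\in V^{\otimes Q}$, indexed by the pairs $(i,w_0)$ with $1\le i\le s$, $w_0\in\mathcal{W}_i$, $|w_0|\le n$, are linearly independent. Write them as $w_0u_i^{n-|w_0|}\otimes u_i^L$ with $L=Q-n\ge s-1$. By the first part, a linear relation splits into one relation among the $w_0u_i^{n-|w_0|}$ for each $i$. These are distinct words of length $n$ in $E_i$, since $w_0$ is recovered by deleting the trailing letters $u_i$, so the relation is trivial.

Now we use induction on $b$, for all $n$ at once. For $b=0$ the tensors are distinct words in a basis. For $b\ge1$, cut after the first $Q$ positions: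
\[
e_Q(i,w)=w_0u_{i_1}^{Q-|w_0|}\otimes u_{i_1}^{|w_0|}e_Q(i',w'),\qquad i'=(i_2,\dots,i_b),\quad w'=(w_1,\dots,w_b).
\]
By the second part, a linear relation among the $e_Q(i,w)$ splits into one relation among the second factors for each pair $(i_1,w_0)$. Left multiplication by $u_{i_1}^{|w_0|}$ is injective, and the $(i',w')$ are admissible of type $(b-1,n-|w_0|)$. So the relation is trivial by induction.
\end{proof}

\subsection{Admissible monomials}

Let $F,D,d,\Gamma$ be as in Proposition~\ref{prop:big}, and take $U,q,c,V$ from Lemma~\ref{lem:open}. Put $R=k[[U]]=\prod_nV^{\otimes n}$ as in Section~\ref{sec:magnus}; it is a subring of $k[[\Gamma]]$, because $F$ embeds in $\Gamma$. Let $f_1,\dots,f_s$ represent the cosets $fUD=UfD$, and put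
\[
c_i=f_icf_i^{-1}\in U,\qquad\sigma_i=c_i-1\in R,\qquad t_i=f_itf_i^{-1}\in\Gamma,\qquad T_i=t_i-1 .
\]
Since $c$ and $t$ commute, $\sigma_iT_i=T_i\sigma_i$. Let $u_i\in V$ be the image of $c_i$. Conjugation by $F$ acts on $V$ by linear automorphisms, so $u_i\ne0$ by (a); and if $u_i$ and $u_j$ are proportional, then so are the images of $f_j^{-1}f_ic(f_j^{-1}f_i)^{-1}$ and $c$, whence $f_j^{-1}f_i\in UD$ by (b) and $i=j$. Thus the $u_i$ are as in Lemma~\ref{lem:indep}, and $u_i$ is the lowest form of $\sigma_i$.

Let $\Delta=\langle U,t_1,\dots,t_s\rangle\le\Gamma$, and let $\mathcal{T}$ be a transversal of $U$ in $F$. We claim that $\Gamma=\bigsqcup_{\vartheta\in\mathcal{T}}\Delta\vartheta$. Every $f\in F$ has the form $gf_je$ with $g\in U$, $e\in D$, and then $ftf^{-1}=gt_jg^{-1}\in\Delta$. So $\Delta$ contains all $F$-conjugates of $t$; it contains $t$ and is normalized by $F$, hence it is normal in $\Gamma$, and $\Gamma=\Delta F=\Delta\mathcal{T}$. The cosets are distinct because $\psi_0(\Delta)\le U$.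

For an admissible pair $(i,w)$ of type $(b,n)$ put
\[
m(i,w)=w_0T_{i_1}w_1T_{i_2}\cdots T_{i_b}w_b\in I(\Delta)^{b+n},
\]
and for an $r$-tuple $(\mathbf{i},\mathbf{w})=((i^1,w^1),\dots,(i^r,w^r))$ of admissible pairs put $m(\mathbf{i},\mathbf{w})=m(i^1,w^1)\otimes\dots\otimes m(i^r,w^r)\in k[[\Delta^r]]$.

\begin{lemma}\label{lem:span}
The family $(m(\mathbf{i},\mathbf{w}))$ tends to $0$, and every element of $k[[\Delta^r]]$ is a sum $\sum\alpha_{\mathbf{i},\mathbf{w}}\,m(\mathbf{i},\mathbf{w})$ with coefficients in $k$.
\end{lemma}

\begin{proof}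
Let $W$ be open and normal in $\Delta$, and let $I(\Delta)^\nu$ map to $0$ in $k[\Delta/W]$. All but finitely many tuples contain a pair of type $(b,n)$ with $b+n\ge\nu$, and for these $m(\mathbf{i},\mathbf{w})$ maps to $0$ in $k[\Delta/W]^{\otimes r}$. So the family tends to $0$, and by (M6) the sums form a closed subspace $\mathcal{E}_r$.

Let $r=1$. Since $\sigma_i$ is a letter only up to higher terms, we first expand $R$ in terms of $\sigma_i$. The elements $v\sigma_i^l$ with $v\in\mathcal{W}_i$, $l\ge0$, have lowest forms $vu_i^l$, which run once through all words in $E_i$; those of degree $j$ form a basis of $V^{\otimes j}$. If $a\in R$ has no components of degree less than $j$, then subtracting a combination of the $v\sigma_i^l$ with $|v|+l=j$ removes the component of degree $j$. Repeating this, we write every $a\in R$ as a convergent sum $\sum\alpha_{v,l}\,v\sigma_i^l$.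

Fix $i\in\{1,\dots,s\}^b$. We show by descending induction on $j$, $b\ge j\ge0$, that
\[
w_0T_{i_1}\cdots w_{j-1}T_{i_j}\,a_jT_{i_{j+1}}a_{j+1}\cdots T_{i_b}a_b\in\mathcal{E}_1
\]
for all $w_0\in\mathcal{W}_{i_1},\dots,w_{j-1}\in\mathcal{W}_{i_j}$ and $a_j,\dots,a_b\in R$. For $j=b$, expand $a_b$ in words from $\mathcal{W}_*$. For $j<b$, expand $a_j=\sum\alpha_{v,l}\,v\sigma^l$ with $\sigma=\sigma_{i_{j+1}}$ and $v\in\mathcal{W}_{i_{j+1}}$. Since $v\sigma^lT_{i_{j+1}}a_{j+1}=vT_{i_{j+1}}(\sigma^la_{j+1})$, each term lies in $\mathcal{E}_1$ by the case $j+1$, and so does the sum, because $\mathcal{E}_1$ is closed. The case $j=0$ shows that $\mathcal{E}_1$ contains the subring generated by $R$ and the $T_i$, and hence its closure $\mathcal{R}$. Now $\mathcal{R}\cap\Delta$ is a closed submonoid of $\Delta$, hence a subgroup ($g^{-1}$ is the limit of $g^{p^j-1}$), and it contains $U$ and the $t_i$. So $\Delta\subseteq\mathcal{R}$, and $\mathcal{E}_1=k[[\Delta]]$.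

For general $r$, expanding one factor at a time and using that $\mathcal{E}_r$ is closed, we see that $\mathcal{E}_r$ contains $\xi_1\otimes\dots\otimes\xi_r$ for all $\xi_\kappa\in k[[\Delta]]$. In particular it contains the points of $\Delta^r$, whose span is dense.
\end{proof}

As in Section~\ref{sec:example}, uniqueness of the expansion is not needed.

\begin{proof}[Proof of Proposition~\ref{prop:big}]
The index $q$ is a power of $p$, so every large power of $p$ is $N=qQ$ with $Q$ a power of $p$. Then $d^N=c^Q$, so $\psi_N(t_i)=c_i^Q\in U$. Thus $\psi_N$ maps $\Delta$ into $U$, and the ring homomorphism $(\psi_N)_*$ is the identity on $R$ and sends $T_i$ to $c_i^Q-1=\sigma_i^Q$.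

Write $z=\sum_{\vartheta\in\mathcal{T}^r}z_\vartheta\vartheta$ with $z_\vartheta\in k[[\Delta^r]]$. Then $(\psi_N^r)_*(z)=\sum_\vartheta(\psi_N^r)_*(z_\vartheta)\,\vartheta$ in $k[[F^r]]=\bigoplus_\vartheta k[[U^r]]\vartheta$. So it suffices to treat one $z_\vartheta\ne0$, and we may assume $z\in k[[\Delta^r]]$. Fix an expansion $z=\sum\alpha_{\mathbf{i},\mathbf{w}}\,m(\mathbf{i},\mathbf{w})$ as in Lemma~\ref{lem:span}; it does not depend on $Q$, and not all coefficients vanish. For a tuple with types $(b_\kappa,n_\kappa)$, $1\le\kappa\le r$, write $|\mathbf{b}|=\sum b_\kappa$ and $|\mathbf{w}|=\sum n_\kappa$. Among the tuples with nonzero coefficient, let $\beta$ be the least value of $|\mathbf{b}|$, and let $n$ be the least value of $|\mathbf{w}|$ when $|\mathbf{b}|=\beta$. Let $Q\ge n+s$.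

The image of $m(i,w)$ is $w_0\sigma_{i_1}^Qw_1\cdots\sigma_{i_b}^Qw_b$, with lowest form $e_Q(i,w)$. So the image of $m(\mathbf{i},\mathbf{w})$ in $k[[U^r]]$ is
\[
e_Q(i^1,w^1)\otimes\dots\otimes e_Q(i^r,w^r),
\]
of multidegree $(n_\kappa+Qb_\kappa)_\kappa$ and total degree $|\mathbf{w}|+Q|\mathbf{b}|$, plus terms of larger total degree. By continuity, $(\psi_N^r)_*$ may be applied term by term. Tuples with $|\mathbf{b}|>\beta$ contribute only in total degree at least $Q(\beta+1)>n+Q\beta$, and tuples with $|\mathbf{b}|=\beta$, $|\mathbf{w}|>n$ only in total degree greater than $n+Q\beta$. Hence the component of $(\psi_N^r)_*(z)$ of total degree $n+Q\beta$ is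
\[
\sum_{|\mathbf{b}|=\beta,\ |\mathbf{w}|=n}\alpha_{\mathbf{i},\mathbf{w}}\;e_Q(i^1,w^1)\otimes\dots\otimes e_Q(i^r,w^r).
\]
The tensors in this sum are linearly independent. Indeed, $n_\kappa\le n<Q$, so the multidegree determines all types $(b_\kappa,n_\kappa)$; and for fixed types, Lemma~\ref{lem:indep} applies in each factor, since $Q\ge n_\kappa+s-1$, and tensor products of linearly independent families are linearly independent. Some coefficient in the sum is nonzero, so $(\psi_N^r)_*(z)\ne0$.
\end{proof}

\section{The completed group algebra of an extension}\label{sec:algebra}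

Now let $G$ be any pro-$p$ group, $C\le G$ an abelian subgroup, and $\Gamma=G\amalg_C(C\times\langle t\rangle)$ with $\langle t\rangle\cong\mathbf{Z}_p$. A homomorphism from $G$ to a free group $F$ induces a map from $\Gamma$ to an extension $\Gamma'$ of $F$, to which Proposition~\ref{prop:big} applies. We have to know that a given $z\neq0$ survives in $k[[\Gamma']]$, and for this a spanning family is not enough: we need coordinates on $k[[\Gamma]]$ that are unique and natural in $(G,C)$.

The conjugate $yty^{-1}$ depends only on the coset $yC$. Moving group elements to the right, one writes every product of elements of $G$ and copies of $t-1$ as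
\[
(y_1ty_1^{-1}-1)\cdots(y_bty_b^{-1}-1)\,y,
\]
an element determined by the point $(y_1C,\dots,y_bC;y)$ of $(G/C)^b\times G$. We build a ring in which these points are independent by construction, and show that it is $k[[\Gamma]]$.

Put $\Omega_b=\Omega_b(G,C)=(G/C)^b\times G$ for $b\ge0$. Write its points as $(\omega;y)$, where $\omega$ is a word of length $b$ in the alphabet $G/C$, and let $G$ act on words letter by letter. Define
\[
(\omega;y)(\omega';y')=(\omega\cdot y\omega';\,yy'),
\]
where the dot is concatenation. This is a continuous map $\Omega_b\times\Omega_{b'}\to\Omega_{b+b'}$. It is associative, since both bracketings of a triple product give $(\omega\cdot y\omega'\cdot yy'\omega'';\,yy'y'')$, and $1\in G=\Omega_0$ is a unit. Let $\tau=(C;1)\in\Omega_1$. For $y\in G$ we have $y\tau=(yC;y)$ and $\tau y=(C;y)$. Hence $c\tau=\tau c$ for $c\in C$, $y\tau y^{-1}=(yC;1)$, and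
\begin{equation}\label{eq:gen}
(y_1C,\dots,y_bC;y)=(y_1\tau y_1^{-1})\cdots(y_b\tau y_b^{-1})\,y .
\end{equation}

Let $\mathcal{H}=\mathcal{H}(G,C)=\prod_{b\ge0}k[[\Omega_b]]$ with the induced multiplication. It is the inverse limit of the finite rings $\mathcal{H}_{W,b_0}=\bigoplus_{b<b_0}k[\Omega_b(G/W,CW/W)]$, where $W$ is open normal in $G$, $b_0\ge1$, and products of degree at least $b_0$ are set equal to $0$. Let $J=I(G)\times\prod_{b\ge1}k[[\Omega_b]]$, the kernel of the ring homomorphism $\mathcal{H}\to k[[G]]\to k$. Its image $\bar J$ in $\mathcal{H}_{W,b_0}$ is nilpotent: if $I(G/W)^\nu=0$, then $\bar J^\nu$ lies in the ideal of elements of positive degree, whose $b_0$-th power is $0$. So $1+\bar J$ is a group under multiplication, of order $|\bar J|$, a power of $p$. Therefore $1+J$ is a pro-$p$ group; it contains $G$ and $1+\tau$.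

\begin{lemma}\label{lem:iso}
There is an isomorphism of topological rings $\Theta\colon k[[\Gamma]]\to\mathcal{H}$ with $\Theta(y)=y$ for $y\in G$ and $\Theta(t)=1+\tau$. The group $A=C\times\langle t\rangle$ embeds in $\Gamma$, and $\Theta(k[[A]])=\prod_bk[[\Sigma_b]]$, where $\Sigma_b=\{(C,\dots,C;c):c\in C\}\subseteq\Omega_b$.
\end{lemma}

\begin{proof}
Since $1+\tau$ commutes with $C$, there is a homomorphism $C\times\langle t\rangle\to1+J$ with $c\mapsto c$, $t\mapsto1+\tau$. With the inclusion of $G$ it defines a homomorphism $\Gamma\to1+J$, which extends to a continuous ring homomorphism $\Theta$.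

In the other direction, let $t$ also denote its image in $\Gamma$, and define $\Psi\colon\Omega_b\to k[[\Gamma]]$ by
\[
\Psi(y_1C,\dots,y_bC;y)=(y_1ty_1^{-1}-1)\cdots(y_bty_b^{-1}-1)\,y .
\]
This is well defined because $t$ commutes with $C$ in $\Gamma$, and it is continuous. It is multiplicative on $\bigsqcup_b\Omega_b$, because $y\,(y'ty'^{-1}-1)=((yy')t(yy')^{-1}-1)\,y$. Extend it to each $k[[\Omega_b]]$. As $\Psi(\Omega_b)\subseteq I(\Gamma)^b$, for each open normal $W\le\Gamma$ the composite $k[[\Omega_b]]\to k[\Gamma/W]$ vanishes for large $b$. So the extensions add up to a continuous linear map $\Psi\colon\mathcal{H}\to k[[\Gamma]]$, which is multiplicative on the dense subring spanned by the points, hence everywhere.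

We have $\Psi(\tau)=t-1$ and $\Theta(t-1)=\tau$. So $\Psi\Theta$ fixes $G$ and $t$, which generate $\Gamma$, and $\Theta\Psi$ fixes $G$ and $\tau$, which generate a dense subring of $\mathcal{H}$ by \eqref{eq:gen}. Both composites are the identity.

By (F5) for $\langle t\rangle$, we have $k[[A]]=\prod_bk[[C]](t-1)^b$. The composite $k[[A]]\to k[[\Gamma]]\to\mathcal{H}$ sends $\sum a_b(t-1)^b$ to $(a_b\tau^b)_b$, and $a_b\tau^b$ is the push-forward of $a_b$ under the injection $C\to\Omega_b$, $c\mapsto c\tau^b=(C,\dots,C;c)$, with image $\Sigma_b$. By (M2), the composite is injective with image $\prod_bk[[\Sigma_b]]$.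
\end{proof}

For $\mathbf{b}=(b_1,\dots,b_r)\in\mathbf{N}^r$, where $\mathbf{N}=\{0,1,\dots\}$, put $\Omega_{\mathbf{b}}=\Omega_{b_1}\times\dots\times\Omega_{b_r}$. The $r$-fold completed tensor power of $\Theta$ gives
\begin{equation}\label{eq:coord}
k[[\Gamma^r]]\cong\prod_{\mathbf{b}\in\mathbf{N}^r}k[[\Omega_{\mathbf{b}}]],\qquad z\mapsto(z_{\mathbf{b}}).
\end{equation}

\begin{lemma}\label{lem:natural}
Let $\varphi\colon G\to G'$ be a homomorphism with $\varphi(C)\le C'$, where $C'\le G'$ is abelian, and let $\tilde\varphi\colon\Gamma\to\Gamma'=G'\amalg_{C'}(C'\times\langle t\rangle)$ be induced by $\varphi$ and $t\mapsto t$. Let $\varphi_{\mathbf{b}}\colon\Omega_{\mathbf{b}}(G,C)\to\Omega_{\mathbf{b}}(G',C')$ act as $yC\mapsto\varphi(y)C'$ on the factors $G/C$ and as $\varphi$ on the factors $G$. Then $(\tilde\varphi^r_*z)_{\mathbf{b}}=(\varphi_{\mathbf{b}})_*(z_{\mathbf{b}})$ for all $z\in k[[\Gamma^r]]$ and $\mathbf{b}\in\mathbf{N}^r$.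
\end{lemma}

\begin{proof}
Let $r=1$. The maps $\varphi_b$ respect the actions on letters and hence the products, so they induce a continuous ring homomorphism $\mathcal{H}(\varphi)\colon\mathcal{H}(G,C)\to\mathcal{H}(G',C')$ with $y\mapsto\varphi(y)$, $\tau\mapsto\tau$. The continuous ring homomorphisms $\Theta'\tilde\varphi_*$ and $\mathcal{H}(\varphi)\Theta$ agree on $G$ and on $t$, so they are equal. Taking $r$-fold completed tensor powers gives the general case.
\end{proof}

An extension by $\mathbf{Z}_p^l$ will be performed one generator at a time. After the first generator, the subgroup to be extended is $C\times\langle t\rangle$. This is why $C$ is allowed to be any abelian subgroup, and why we need the next lemma.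

\begin{lemma}\label{lem:self}
We have $C_\Gamma(t)=A$. In particular, $C_\Gamma(A)=A$.
\end{lemma}

\begin{proof}
Let $g\in\Gamma$ commute with $t$, and let $\Theta(g)=(g_b)_b$. Then $\tau g_b=g_b\tau$ in $k[[\Omega_{b+1}]]$ for each $b$. Left and right multiplication by $\tau$ are induced by the injective maps $\lambda,\lambda'\colon\Omega_b\to\Omega_{b+1}$,
\[
\lambda(y_1C,\dots,y_bC;y)=(C,y_1C,\dots,y_bC;y),\qquad\lambda'(y_1C,\dots,y_bC;y)=(y_1C,\dots,y_bC,yC;y).
\]
By (M4), $\Sigma=\operatorname{supp}g_b$ satisfies $\lambda(\Sigma)=\lambda'(\Sigma)$. Write $y_{b+1}=y$. For each point $x\in\Sigma$, with entries $y_j$, there is $x'\in\Sigma$, with entries $y'_j$, such that $\lambda'(x)=\lambda(x')$; that is, $y_1C=C$, $y_{j+1}C=y'_jC$ for $1\le j\le b$, and $y=y'$. So $y_1\in C$ for every point of $\Sigma$; and if $y_j\in C$ for every point of $\Sigma$, then $y_{j+1}C=y'_jC=C$ for every point of $\Sigma$. Hence $\Sigma\subseteq\Sigma_b$, and $g_b\in k[[\Sigma_b]]$ by (M5). By Lemma~\ref{lem:iso}, $g\in k[[A]]$, and $g\in A$ by (M5) applied to the point mass $g$ on $\Gamma$. As $A$ is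 abelian, $A\le C_\Gamma(A)\le C_\Gamma(t)\le A$.
\end{proof}

\begin{remark}\label{rem:need}
Proposition~\ref{prop:big} fails if $D$ is not self-centralizing. Let $d=e^p$ with $1\neq e\in F$. Then $ete^{-1}\ne t$ in $\Gamma$, because $e\tau e^{-1}=(eD;1)\ne(D;1)=\tau$, while $\psi_N([e,t])=[e,d^N]=1$ for all $N$.
\end{remark}

\section{The inductive step}\label{sec:step}

By \eqref{eq:coord} and Lemma~\ref{lem:natural}, to keep $z$ alive we need a retraction of $G$ that does not kill a given measure on a product of copies of $G/C$ and $G$. Property $P$ speaks only of measures on powers of $G$. The bridge is an embedding of $G/C$ in $G$ as a conjugacy class, and this is where $C_G(C)=C$ is used. It also explains why $P$ is stated for all $r$: already for $r=1$, the component $z_b$ becomes a measure on $G^{b+1}$.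

\begin{proposition}\label{prop:step}
Assume $P(G,G_0)$, and let $1\ne C\le G$ be abelian with $C_G(C)=C$. Then $P(\Gamma,G_0)$ holds for $\Gamma=G\amalg_C(C\times\langle t\rangle)$, $\langle t\rangle\cong\mathbf{Z}_p$.
\end{proposition}

\begin{proof}
Fix $1\ne h\in C$. By Lemmas~\ref{lem:full} and~\ref{lem:ct}, $C_G(h)$ is abelian; it contains $C$, so $C_G(h)\le C_G(C)=C$, and $C_G(h)=C$. Hence $\iota\colon G/C\to G$, $yC\mapsto yhy^{-1}$, is well defined, continuous and injective.

Let $0\ne z\in k[[\Gamma^r]]$, and fix $\mathbf{b}$ with $z_{\mathbf{b}}\ne0$. Applying $\iota$ to the factors $G/C$ and the identity to the factors $G$ gives an injection $\iota_{\mathbf{b}}\colon\Omega_{\mathbf{b}}(G,C)\to G^K$, where $K=\sum_\kappa(b_\kappa+1)$. By (M2) and (M1), $(\iota_{\mathbf{b}})_*z_{\mathbf{b}}\otimes(h-1)$ is a nonzero element of $k[[G^{K+1}]]$. By $P(G,G_0)$, there is a retraction $\rho\colon G\to F=G_0$ with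
\[
\rho^K_*(\iota_{\mathbf{b}})_*z_{\mathbf{b}}\ne0\qquad\text{and}\qquad\rho(h)\ne1 .
\]
By Lemma~\ref{lem:freecent}, $D=C_F(\rho(h))$ is isomorphic to $\mathbf{Z}_p$ and self-centralizing in $F$, and $\rho(C)\le D$ because $C$ is abelian and contains $h$. Let $\Gamma_\rho=F\amalg_D(D\times\langle t\rangle)$, and let $\tilde\rho\colon\Gamma\to\Gamma_\rho$ and $\rho_{\mathbf{b}}$ be as in Lemma~\ref{lem:natural}. The map $\iota'\colon F/D\to F$, $yD\mapsto y\rho(h)y^{-1}$, is well defined, and $\rho(\iota(yC))=\rho(y)\rho(h)\rho(y)^{-1}=\iota'(\rho(y)D)$. Defining $\iota'_{\mathbf{b}}$ from $\iota'$ as $\iota_{\mathbf{b}}$ was defined from $\iota$, we get $\rho^K\iota_{\mathbf{b}}=\iota'_{\mathbf{b}}\rho_{\mathbf{b}}$. Therefore $(\rho_{\mathbf{b}})_*z_{\mathbf{b}}\ne0$, and $\tilde\rho^r_*(z)\ne0$ by Lemma~\ref{lem:natural}. By Proposition~\ref{prop:big}, there is $N$ such that $(\psi_N\tilde\rho)^r_*(z)\ne0$. The homomorphism $\psi_N\tilde\rho\colon\Gamma\to G_0$ restricts to $\rho$ on $G$, so it is a retraction onto $G_0$.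
\end{proof}

\begin{proposition}\label{prop:rank}
Under the hypotheses of Proposition~\ref{prop:step}, $P(G\amalg_C(C\times\mathbf{Z}_p^l),G_0)$ holds for every $l\ge0$.
\end{proposition}

\begin{proof}
Let $t_1,\dots,t_l$ be a basis of $\mathbf{Z}_p^l$. Put $A_j=C\times\langle t_1\rangle\times\dots\times\langle t_j\rangle$ and $\Gamma_j=G\amalg_CA_j$, so that $A_0=C$ and $\Gamma_0=G$. We show by induction on $j$ that $A_j$ embeds in $\Gamma_j$ as a self-centralizing subgroup and that $P(\Gamma_j,G_0)$ holds. For $j=0$ this is the hypothesis. Let $j\ge1$. A homomorphism from $\Gamma_{j-1}\amalg_{A_{j-1}}A_j$ to a pro-$p$ group is a triple of homomorphisms on $G$, $A_{j-1}$, $A_j$, the first two agreeing on $C$ and the last two on $A_{j-1}$. This is the same as a pair of homomorphisms on $G$ and $A_j$ agreeing on $C$. Hence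
\[
\Gamma_j=\Gamma_{j-1}\amalg_{A_{j-1}}(A_{j-1}\times\langle t_j\rangle).
\]
Lemmas~\ref{lem:iso} and~\ref{lem:self}, applied to $A_{j-1}\le\Gamma_{j-1}$, give the statement on $A_j$, and Proposition~\ref{prop:step} gives $P(\Gamma_j,G_0)$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $1\ne G\in\mathcal{G}_n$, with $G_0,G_1,\dots,G_n=G$ as in Definition~\ref{def:limit}. We may assume that no $G_j$ is trivial. Otherwise take the largest $j$ with $G_j=1$; then $j<n$ and $G_{j+1}\cong\mathbf{Z}_p^m$ with $m\ge1$. This group equals $\mathbf{Z}_p\amalg_{\mathbf{Z}_p}\mathbf{Z}_p^m$, an extension of the self-centralizing subgroup $\mathbf{Z}_p$ of the free pro-$p$ group $\mathbf{Z}_p$, so $\mathbf{Z}_p,G_{j+1},\dots,G_n$ is a sequence of the same kind with no trivial term.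

Now $P(G_0,G_0)$ holds with $\rho=\mathrm{id}$. Let $G_j=G_{j-1}\amalg_CA$ with $A=C\times\mathbf{Z}_p^l$. Here $C\ne1$, since $C_{G_{j-1}}(1)=G_{j-1}\ne1$. By Proposition~\ref{prop:rank}, $P(G_{j-1},G_0)$ implies $P(G_j,G_0)$. So $P(G,G_0)$ holds, and Lemma~\ref{lem:full} gives the remaining assertions.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
As in Section~\ref{sec:intro}, $G$ is a retract of $\Gamma$, so $G_0\le G\le\Gamma$. The implication (i)$\Rightarrow$(ii) is Proposition~\ref{prop:rank}, and (ii)$\Rightarrow$(iii) is Lemma~\ref{lem:full}.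

For (iii)$\Rightarrow$(i), suppose that $g\in C_G(C)\setminus C$. Let $1\ne h\in C$, and let $t$ be a member of a basis of $\mathbf{Z}_p^m$. Killing the other basis elements maps $\Gamma$ onto $G\amalg_C(C\times\langle t\rangle)$. There $gtg^{-1}\ne t$ by Lemma~\ref{lem:iso}, because $g\tau g^{-1}=(gC;1)\ne(C;1)=\tau$. So $g$ and $t$ do not commute in $\Gamma$, although both lie in $C_\Gamma(h)$. By Lemma~\ref{lem:ct}, $\Gamma$ is not fully residually free pro-$p$.
\end{proof}

\begin{remark}\label{rem:fully}
The word ``fully'' cannot be dropped in (iii). Let $G=C\times\langle s\rangle\cong\mathbf{Z}_p^2$ with $C=\langle c\rangle$; it satisfies $P(G,G_0)$ for some $G_0$ by Theorem~\ref{thm:A}, and $C_G(C)=G\ne C$. A homomorphism on $\Gamma=G\amalg_C(C\times\langle t\rangle)$ is a choice of images of $c,s,t$ such that the image of $c$ commutes with the other two, so $\Gamma\cong\mathbf{Z}_p\times(\mathbf{Z}_p\amalg\mathbf{Z}_p)$. Both factors are free pro-$p$, and a nontrivial element has a nontrivial projection to one of them. So $\Gamma$ is residually free pro-$p$.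
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $H=1$, then $k[[H]]=k$ and there is nothing to prove. Otherwise $H\le G$ with $P(G,G_0)$ by Theorem~\ref{thm:A}, and $k[[H]]\subseteq k[[G]]$ by (M2). Let $z,z'\in k[[H]]$ be nonzero. By (M1), $z\otimes z'\ne0$ in $k[[G^2]]$, so there is a retraction $\rho$ with $\rho_*(z)\otimes\rho_*(z')\ne0$, and both factors are nonzero. Since $k[[G_0]]$ has no zero divisors (Section~\ref{sec:magnus}), $\rho_*(zz')=\rho_*(z)\rho_*(z')\ne0$, so $zz'\ne0$. The statement on centralizers follows from Lemma~\ref{lem:ct}, as $H$ is fully residually free pro-$p$.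
\end{proof}

\begin{thebibliography}{9}

\bibitem{Koch}
Koch, \emph{Galois Theory of $p$-Extensions}.

\bibitem{RZ}
Luis Ribes and Pavel Zalesskii, \emph{Profinite Groups},
\texttt{http://\allowbreak dspace.\allowbreak kottakkalfarookcollege.\allowbreak edu.in:8001/\allowbreak jspui/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 6930/\allowbreak 1/\allowbreak Profinite\%20Groups.pdf}

\end{thebibliography}
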